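# Domino problems on groups without weakly aperiodic subshifts

## 1. "There is always a periodic tiling, so there is an algorithm"

Color the elements of a finitely generated group with finitely many colors, subject to finitely many local prohibitions. Suppose the group is such that, whenever a valid coloring exists, some valid coloring is periodic, in the sense that it takes only finitely many positions under translation. Can an algorithm then decide, from the list of prohibitions, whether a valid coloring exists?

One would first guess **yes**, for this reason. Run two searches in parallel. The first looks for a periodic coloring, which is a finite object. The second looks for a contradiction on a finite piece of the group, and by compactness it finds one if no coloring exists. One of the two must succeed. Let us make the question precise and test this guess.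

Let $G$ be a finitely generated (f.g.) group with finite generating set $S$. For a word $w$ over $S\cup S^{-1}$ let $\bar w\in G$ be the element it represents. For a finite alphabet $A$, the group acts on $A^G$ by $(g\cdot x)(h)=x(g^{-1}h)$.

**Definition (patterns, SFT).** A *pattern* is a finite set $p=\{(w_1,\alpha_1),\dots,(w_k,\alpha_k)\}$ of pairs (word over $S\cup S^{-1}$, letter of $A$). A configuration $x\in A^G$ *contains $p$ at $g$* if $x(g\bar w_i)=\alpha_i$ for all $i$. For a finite set $F$ of patterns, the *subshift of finite type* (SFT) $X_F=X_F(G)\subseteq A^G$ is the set of configurations that contain no $p\in F$ at any $g\in G$.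

No well-formedness is required. For example, if $\bar w=1$, then $\{(\text{empty word},1),(w,2)\}$ is a legal pattern, and it occurs in no configuration. Note that $x$ contains $p$ at $g$ if and only if $g^{-1}\cdot x$ contains $p$ at $1$. Hence $X_F$ is invariant under the shift. It is also closed in the compact metrizable space $A^G$, because each single prohibition is a clopen condition.

**Definition (Domino Problem).** The *Domino Problem* (DP) for $G$ takes as input a finite alphabet $A$ and an arbitrary finite set $F$ of patterns on $S$. It asks whether $X_F\ne\emptyset$. Decidability does not depend on $S$, since words over one generating set can be effectively rewritten over another.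

**Definition (weak aperiodicity).** An SFT is *weakly aperiodic* if it is nonempty and each of its points has an infinite $G$-orbit. Equivalently, it is nonempty and the stabilizer of each of its points has infinite index. The group *admits a weakly aperiodic SFT* if some SFT over some finite alphabet is weakly aperiodic.

**Conjecture** (stated in "Sofic (and Effective) Subshifts on f.g. Groups, Lecture 3: Domino Problem, Part II: f.g. groups", https://www.lri.fr/~aubrun/exposes/Aubrun_lecture3.pdf, as a generalization of Wang's original idea). *If $G$ is f.g. and does not admit a weakly aperiodic SFT, then $G$ has decidable DP.*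

**Test 1: finite groups.** All orbits are finite, so no SFT is weakly aperiodic. Given the multiplication table, DP is decided by trying all configurations. The guess holds.

**Test 2: $\mathbb Z$.** Take $r$ so large that all words in $F$ evaluate into $D=\{-r,\dots,r\}$ (and $r\ge1$). Let $P\subseteq A^D$ be the set of blocks that contain no $p\in F$ at $0$. Make $P$ a directed graph: $c\to c'$ if $c(h+1)=c'(h)$ whenever $h,h+1\in D$. Points of $X_F$ correspond to bi-infinite walks in this finite graph. A bi-infinite walk visits some vertex twice, so the graph has a cycle, and running around the cycle forever gives a periodic point. Thus $\mathbb Z$ admits no weakly aperiodic SFT, and DP amounts to searching for a cycle. The guess holds.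

**Test 3: $\mathbb Z^2$.** DP is undecidable on $\mathbb Z^2$; we take this as known. So the guess predicts that $\mathbb Z^2$ admits a weakly aperiodic SFT. Theorem 3 below confirms this, since $\mathbb Z^2$ is finitely presented.

**Test 4: the free group $F_2=\langle a,b\rangle$.** Here the hypothesis fails, for a reason that will return twice. For a group $G$ and a finite set $B\subseteq G$ put
$$Z_B(G)=\{x\in B^G:\ \text{for every }h\in G\text{ there are at least two }b\in B\text{ with }x(hb^{-1})=b\}.$$
This is an SFT: choose a word for each $b^{-1}$ and forbid the finitely many patterns on the elements $b^{-1}$ that violate the condition at $h$. Read $x$ as the map $f(g)=g\,x(g)$. Then the fiber of $f$ over $h$ is $\{hb^{-1}: x(hb^{-1})=b\}$, so the condition says that all fibers of $f$ have at least two elements.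

*No point of $Z_B(G)$ has a finite orbit.* Suppose $x\in Z_B(G)$ has a finite orbit. Then the core of its stabilizer is a finite-index normal subgroup $N$ that fixes $x$. For $n\in N$ we have $x(ng)=(n^{-1}\cdot x)(g)=x(g)$, so $x$ is constant on the cosets $Ng=gN$. Hence $\bar f(gN)=g\,x(g)N$ is a well-defined map $G/N\to G/N$. Fix $h$. If $x(hb^{-1})=b$, then $\bar f(hb^{-1}N)=hN$. Two different such $b,b'$ give different cosets $hb^{-1}N\neq hb'^{-1}N$, because $x$ takes different values on them. So every fiber of $\bar f$ has at least two elements, which is impossible for a self-map of a nonempty finite set.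

On $F_2$ with $B=\{a,a^{-1},b,b^{-1}\}$ the SFT $Z_B(F_2)$ is nonempty. Fix the end $aaa\cdots$ of the Cayley tree and let every vertex point to its neighbor in the direction of that end. Each vertex $h$ has four neighbors. One of them is its own target, and the other three point to $h$. So $F_2$ admits a weakly aperiodic SFT, and the guess says nothing about it.

So far nothing contradicts the guess.

## 2. What the two searches consume

Let us now turn the heuristic into a proof and see which data it uses.

**Definition (marked groups).** A *marked group* is a group with an ordered generating tuple, here always indexed by $S$. A *marked map* is a homomorphism that sends generators to corresponding generators. It is surjective, and unique if it exists. The target is then a *marked quotient* of the source. A finite pattern set $F$ on $S$ defines an SFT $X_F(\Gamma)$ on every $S$-marked group $\Gamma$.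

For example, the finite marked quotients of $(\mathbb Z,1)$ are the groups $(\mathbb Z/n,1)$, $n\ge1$.

Write $\mathrm{WP}(G)$ for the word problem, that is, the set of words $w$ with $\bar w=1$. Write $\mathrm{FQ}(G)$ for the set of finite $S$-marked groups (given by multiplication tables) that are marked quotients of $G$. Also, $\le_T$ is Turing reducibility, $\equiv_T$ is Turing equivalence, $\oplus$ is the join of two sets, and r.e. means recursively enumerable.

**Lemma 1 (transport).** Let $\pi:\Gamma\to G$ be a marked map.

(a) For $y\in A^G$: $y\in X_F(G)\iff y\circ\pi\in X_F(\Gamma)$. If $X_F(G)$ carries a $G$-invariant Borel probability measure, then $X_F(\Gamma)$ carries a $\Gamma$-invariant one.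

(b) If $x\in X_F(\Gamma)$ is fixed by a finite-index normal subgroup $N\lhd\Gamma$ and $\ker\pi\subseteq N$, then $x=y\circ\pi$ for some $y\in X_F(G)$ with finite orbit.

*Proof.* (a) The configuration $y\circ\pi$ contains $p$ at $\gamma$ iff $y$ contains $p$ at $\pi(\gamma)$, and $\pi$ is onto. The map $y\mapsto y\circ\pi$ is continuous and satisfies $\gamma\cdot(y\circ\pi)=(\pi(\gamma)\cdot y)\circ\pi$. So an invariant measure can be pushed forward along it.

(b) For $n\in N$, $x(ng)=(n^{-1}\cdot x)(g)=x(g)$. So $x$ factors through $\Gamma/N$, and since $\ker\pi\subseteq N$ it factors through $G$: $x=y\circ\pi$. By (a), $y\in X_F(G)$. For $n\in N$, $(\pi(n)\cdot y)\circ\pi=n\cdot x=x=y\circ\pi$, so $\pi(n)\cdot y=y$. Thus the finite-index subgroup $\pi(N)$ fixes $y$. $\square$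

In particular, $X_F(\Gamma)$ has a finite-orbit point if and only if $X_F(Q)\ne\emptyset$ for some finite marked quotient $Q$ of $\Gamma$. If $y\in X_F(Q)$, then its pullback to $\Gamma$ is fixed by $\ker(\Gamma\to Q)$. Conversely, apply (b) to $Q=\Gamma/N$, where $N$ is the core of the stabilizer of a finite-orbit point.

**Lemma 2.** $\mathrm{WP}(G)\le_T\mathrm{DP}(G)$ for every f.g. $G$.

*Proof.* For a word $w$ take $A=\{1,2,3\}$ and $F_w=\{\{(\text{empty word},i),(w,i)\}: i\in A\}$. It forbids $g$ and $g\bar w$ to have the same color. If $\bar w=1$, then every configuration contains a forbidden pattern, so $X_{F_w}=\emptyset$. If $\bar w\neq1$, the graph on $G$ with edges $\{g,g\bar w\}$ has no loops and all degrees at most $2$. Its components are cycles, paths or single edges, so it is 3-colorable, and $X_{F_w}\ne\emptyset$. $\square$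

**Theorem 3 (exact criterion; the conjecture holds for finitely presented groups).** Let $G$ be f.g. without weakly aperiodic SFT. Then $G$ is residually finite and amenable. Moreover $\mathrm{DP}(G)\equiv_T\mathrm{WP}(G)\oplus\mathrm{FQ}(G)$. DP is decidable iff both the set of trivial words and $\mathrm{FQ}(G)$ are recursively enumerable. In particular, the conjecture is true for finitely presented $G$.

Recall that $G$ is residually finite if every nontrivial element lies outside some finite-index normal subgroup. We use two textbook characterizations of amenability for countable $G$. First, every continuous action of $G$ on a nonempty compact metrizable space has an invariant Borel probability measure. Second (Følner), for every finite $K\ni1$ and $\delta>0$ there is a finite nonempty $E\subseteq G$ with $|EK|\le(1+\delta)|E|$.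

**Step 1: residual finiteness.** The purpose is to turn a failure of residual finiteness into a weakly aperiodic SFT. Suppose $\bar w\ne1$ lies in every finite-index normal subgroup. By Lemma 2, $X_{F_w}(G)\ne\emptyset$. If some $x\in X_{F_w}(G)$ had finite orbit, a finite-index normal $N$ would fix it. As $g\bar wg^{-1}\in N$, we would get $x(g\bar w)=x((g\bar wg^{-1})g)=x(g)$, which is forbidden. So $X_{F_w}(G)$ would be weakly aperiodic, a contradiction.

**Step 2: amenability.** We show that on a nonamenable group some $Z_B(G)$ from Test 4 is nonempty. It is then weakly aperiodic. If $G$ is nonamenable, there are a finite $K\ni1$ and $\delta>0$ with $|EK|>(1+\delta)|E|$ for all finite nonempty $E$. Iterating, $|EK^n|\ge(1+\delta)^n|E|\ge2|E|$ for $n$ large enough. Fix such an $n$ and let $B=(K^n)^{-1}$. Consider the bipartite graph that joins each $(h,k)\in G\times\{1,2\}$ to all elements of $hK^n$. All degrees are finite. A finite set $E'\subseteq G\times\{1,2\}$ with projection $E$ to $G$ has $|EK^n|\ge2|E|\ge|E'|$ neighbors. By Hall's marriage theorem (infinite version with finite degrees) there is an injection $\iota:G\times\{1,2\}\to G$ with $\iota(h,k)\in hK^n$. Put $f(\iota(h,k))=h$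 and $f(g)=g$ for $g$ outside the image of $\iota$. Then $g^{-1}f(g)\in B$ always (recall $1\in B$), and all fibers of $f$ have at least two elements. So $x(g)=g^{-1}f(g)$ is a point of $Z_B(G)$. (A version with fibers of size exactly two can be taken from Ceccherini-Silberstein, Grigorchuk, de la Harpe, *Amenability and paradoxical decompositions for pseudogroups and for discrete metric spaces*, 1999; "at least two" is enough here.)

**Step 3: $\mathrm{WP}$ and $\mathrm{FQ}$ reduce to $\mathrm{DP}$, for any f.g. $G$.** $\mathrm{WP}$ is Lemma 2. Given a finite marked group $Q$, use the alphabet $Q$ and forbid $\{(\text{empty word},q),(s,q')\}$ for $s\in S$ and $q'\ne qs_Q$, where $s_Q$ is the corresponding generator. A point satisfies $x(gs)=x(g)s_Q$, hence also $x(gs^{-1})=x(g)s_Q^{-1}$, hence $x(g\bar w)=x(g)w_Q$ for every word $w$. If a point exists and $\bar w=1$, then $w_Q=1$, so $Q\in\mathrm{FQ}(G)$. Conversely, if $Q\in\mathrm{FQ}(G)$, the marked map $G\to Q$ is a point.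

**Step 4: the first search.** This step detects nonemptiness from an enumeration of $\mathrm{FQ}(G)$. Since $G$ has no weakly aperiodic SFT, $X_F(G)\neq\emptyset$ iff $X_F(G)$ has a finite-orbit point. By Lemma 1 this holds iff $X_F(Q)\ne\emptyset$ for some $Q\in\mathrm{FQ}(G)$. Enumerate $\mathrm{FQ}(G)$ and test each $Q$ by brute force.

**Step 5: the second search.** This step detects emptiness from an enumeration of the trivial words. Let $\mathbb F$ be the free group on $S$. Pulling back along $\mathbb F\to G$ identifies $X_F(G)$ with the set of $x\in A^{\mathbb F}$ such that $x(\gamma w)=x(\gamma)$ for all $\gamma\in\mathbb F$ and all words $w$ trivial in $G$, and such that $x$ contains no $p\in F$ at any $\gamma$. All these conditions are clopen and $A^{\mathbb F}$ is compact. So $X_F(G)=\emptyset$ iff finitely many of the conditions are inconsistent. Finitely many conditions involve finitely many elements of $\mathbb F$, so their inconsistency is a finite check. Enumerate the conditions along with the trivial words and check.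

**Step 6: conclusion.** Running both searches decides DP from enumerations of the trivial words and of $\mathrm{FQ}(G)$. With Step 3 this gives $\mathrm{DP}(G)\equiv_T\mathrm{WP}(G)\oplus\mathrm{FQ}(G)$. If both sets are r.e., DP is decidable. If DP is decidable, both sets are decidable by Step 3, hence r.e. If $G$ is finitely presented, then the trivial words are r.e., and $\mathrm{FQ}(G)$ is decidable by checking the relators in $Q$. So DP is decidable. $\blacksquare$

This shows exactly where the first guess stops working. The two searches need two lists: the trivial words and the finite quotients. A finite presentation supplies both. Without one, nothing supplies them.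

## 3. Uncountably many groups against countably many algorithms

By Lemma 2, a group with undecidable word problem has undecidable DP. There are only countably many decidable sets of words. So to refute the conjecture it suffices to find uncountably many groups, marked by the same generators and with different sets of trivial words, none of which admits a weakly aperiodic SFT. Theorem 3 tells us where to look: they must be residually finite and amenable, and all but countably many of them cannot be finitely presented.

**Theorem 1 (disproof).** There is a family $(G_\varepsilon)_{\varepsilon\in\{0,1\}^{\mathbb N}}$ of groups generated by $S=\{a,t\}$, with pairwise distinct sets of trivial words, such that each $G_\varepsilon$ is (locally finite)-by-$\mathbb Z$, is not finitely presented, and admits no weakly aperiodic SFT. For all but countably many $\varepsilon$, DP for $G_\varepsilon$ is undecidable.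

**Theorem 2 (all Turing degrees).** The family can be chosen so that, for every $\varepsilon$, the word problem and DP of $G_\varepsilon$ are both Turing equivalent to $\varepsilon$. In particular, for computable $\varepsilon$, $G_\varepsilon$ is an amenable, non-virtually-free group with *decidable* DP and no weakly aperiodic SFT.

So the conjecture is false, with counterexamples whose DP has any prescribed nonzero Turing degree. Here "(locally finite)-by-$\mathbb Z$" means that there is a normal subgroup $L$, all of whose f.g. subgroups are finite, with quotient $\mathbb Z$. We index sequences as $\varepsilon=(\varepsilon_1,\varepsilon_2,\dots)$.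

The plan is to obtain $G_\varepsilon$ as a limit of marked quotients $\Gamma_0\to\Gamma_1\to\Gamma_2\to\cdots$, each of them virtually free, and to use the bits of $\varepsilon$ to decide which words get killed.

## 4. HNN extensions of finite groups, and a limit that goes wrong

**Definition (good datum, good group).** A *good datum* is a finite group $K$ generated by a tuple $(a_0,\dots,a_m)$, $m\ge0$, such that, with
$$K^-=\langle a_0,\dots,a_{m-1}\rangle,\qquad K^+=\langle a_1,\dots,a_m\rangle,$$
the map $a_i\mapsto a_{i+1}$ $(0\le i<m)$ extends to an isomorphism $\varphi:K^-\to K^+$, and $K^-\ne K$. Its *good group* is the HNN extension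
$$\Gamma=\langle K,t\mid txt^{-1}=\varphi(x),\ x\in K^-\rangle=\langle a,t\mid r(a,tat^{-1},\dots,t^mat^{-m})=1,\ r\in\mathrm{Rel}(K)\rangle,$$
marked by $(a,t)$ with $a=a_0$. Here $\mathrm{Rel}(K)$ is a finite set of defining relators of $K$ in $a_0,\dots,a_m$.

The two presentations agree. It is enough to impose $txt^{-1}=\varphi(x)$ for $x=a_0,\dots,a_{m-1}$, and these relations say $a_i=t^iat^{-i}$, which eliminates $a_1,\dots,a_m$. In any group marked by $(a,t)$ we write $a_i=t^iat^{-i}$ for $i\in\mathbb Z$; this is consistent with the above.

*Examples.* (1) $K=\mathbb Z/2$, $m=0$, $K^\pm=1$ gives $\Gamma_0=\langle a,t\mid a^2\rangle$. (2) $K=(\mathbb Z/2)^{m+1}$ with standard basis $a_0,\dots,a_m$ is a good datum; $\Gamma$ is $\langle a,t\mid a^2,\ [a,t^iat^{-i}],\ 1\le i\le m\rangle$. (3) $K=\mathrm{Sym}(\{0,\dots,m+1\})$ with $a_i=(i\ \ i{+}1)$ is a good datum: $K^-$ and $K^+$ are the symmetric groups on $\{0,\dots,m\}$ and $\{1,\dots,m+1\}$, and $\varphi$ is induced by $i\mapsto i+1$. (4) $K=\mathbb Z/2$ with $m=1$ and $a_0=a_1$ is *not* good, since $K^-=K$. Its HNN extension is $\mathbb Z/2\times\mathbb Z$. The condition $K^-\neq K$ excludes such thin groups.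

Every relator of a good group has $t$-exponent sum $0$, so there is a homomorphism $\Gamma\to\mathbb Z$, $a\mapsto0$, $t\mapsto1$. Let $E$ be its kernel. Then $E=\langle a_i:i\in\mathbb Z\rangle$. Indeed the right side is contained in $E$ and is normal (it contains $a$ and is normalized by $t$). Modulo it $\Gamma$ is cyclic, generated by the image of $t$, and this cyclic group maps injectively to $\mathbb Z$.

**Lemma 3.** Let $\Gamma$ be good.

(a) There is a homomorphism $\sigma:\Gamma\to\mathrm{Sym}(K)$ injective on $K$.

(b) If $N\lhd\Gamma$ has finite index and $N\cap K=1$, then $N$ is free of finite rank $\ge2$, and $U=N\cap E$ is free of infinite rank.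

(c) $\Gamma$ is residually finite.

*Proof.* (a) Let $\lambda$ be the left regular representation of $K$. Let $K^-$ act on the set $K$ in two ways, by $\lambda|_{K^-}$ and by $\lambda\circ\varphi$. Both actions are free with $|K|/|K^-|$ orbits (note $|K^+|=|K^-|$), so they are isomorphic. That is, there is $\tau\in\mathrm{Sym}(K)$ with $\tau\lambda(x)\tau^{-1}=\lambda(\varphi(x))$ for $x\in K^-$. So $\sigma|_K=\lambda$, $\sigma(t)=\tau$ defines a homomorphism.

(b) $\Gamma$ acts on its Bass–Serre tree $T$ (Serre, *Trees*), which has vertices $gK$ and oriented edges $gK^-$ from $gK$ to $gt^{-1}K$. Vertex stabilizers are the conjugates of $K$, all vertices lie in one orbit, and orientation is preserved, so there are no inversions. At the vertex $K$ the outgoing edges are the $kK^-$, $k\in K$. The incoming ones are the $ktK^-$, and $ktK^-=k'tK^-$ iff $k^{-1}k'\in tK^-t^{-1}=K^+$. So every valence is $[K:K^-]+[K:K^+]=2[K:K^-]\ge4$.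

As $N$ is normal, it meets all conjugates of $K$ trivially. So it acts freely on $T$ and $N\cong\pi_1(N\backslash T)$. The quotient is a connected graph with finitely many vertices, say $v\ge1$. Its valences are those of $T$, so it is finite and has at least $4v/2=2v$ edges. Hence $N$ is free of finite rank at least $1-v+2v\ge2$.

Since $N$ has finite index, it contains a positive power of $t$. So $N/U$, the image of $N$ in $\mathbb Z$, is infinite cyclic. Then $U\ne1$, since $N$ is nonabelian. As a subgroup of a free group, $U$ is free. It is not f.g., because a nontrivial f.g. normal subgroup of a free group has finite index (Lyndon–Schupp, *Combinatorial Group Theory*, Prop. I.3.12). The reason in our situation is short. The covering of the rose of $N$ that corresponds to $U$ is the Cayley graph of $N/U\cong\mathbb Z$. It is infinite, locally finite and vertex-transitive, and it is not a tree since $U\neq1$. So it contains an embedded cycle, and infinitely many pairwise disjoint translates of that cycle. Each of these has an edge outside a given spanning tree. So its fundamental group $U$ has infinite rank.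

(c) By (a), $\ker\sigma$ has finite index and meets $K$ trivially. By (b) it is f.g. free, hence residually finite (textbook fact). Let $1\ne g\in\Gamma$. If $g\notin\ker\sigma$, then $\ker\sigma$ is a finite-index normal subgroup that omits $g$. Otherwise some finite-index subgroup of $\ker\sigma$ omits $g$; it has finite index in $\Gamma$, and so does its normal core. $\square$

**A limit that admits a weakly aperiodic SFT.** One might hope that any amenable limit of good groups will serve. Take the good groups $\Gamma_m$ of example (3). The relators of $\mathrm{Sym}(\{0,\dots,m+1\})$ hold in $\mathrm{Sym}(\{0,\dots,m+2\})$, so there are marked maps $\Gamma_m\to\Gamma_{m+1}$. Let $G$ be the limit. It maps onto $H=\mathrm{FSym}(\mathbb Z)\rtimes\mathbb Z$, where $\mathrm{FSym}(\mathbb Z)$ is the group of finitely supported permutations, $a\mapsto(0\ 1)$, and $t$ goes to the shift $i\mapsto i+1$. This map is injective. An element of its kernel has $t$-exponent $0$, so it lies in some $\langle a_{-j},\dots,a_j\rangle$. That subgroup is conjugate to $\langle a_0,\dots,a_{2j}\rangle$, which is a quotient of $\mathrm{Sym}(2j+2)$ that maps onto a copy of $\mathrm{Sym}(2j+2)$ in $H$. So $G\cong H$.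 It is (locally finite)-by-$\mathbb Z$, hence amenable.

Let $w=a_0a_1$. Its image in $H$ is a 3-cycle, so it lies in the infinite simple group $\mathrm{FAlt}(\mathbb Z)$ of even finitely supported permutations. A finite-index normal subgroup of $G$ meets $\mathrm{FAlt}(\mathbb Z)$ in a normal subgroup of finite index, hence contains it, hence contains $\bar w$. By Step 1 of Theorem 3, $X_{F_w}(G)$ is weakly aperiodic.

And yet on *every* $\Gamma_m$ with $m\ge1$ the SFT $X_{F_w}(\Gamma_m)$ does have a finite-orbit point. The element $\bar w$ is nontrivial there, and by Lemma 3(c) it is nontrivial in some finite marked quotient $Q$ of $\Gamma_m$. Then $X_{F_w}(Q)\neq\emptyset$ by the proof of Lemma 2, and a point of it pulls back. What fails is Lemma 1(b). A finite-orbit point on $\Gamma_m$ is fixed by some finite-index normal $N$, but $\ker(\Gamma_m\to G)$ is not contained in $N$, so the point does not descend.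

The remedy has two parts. We treat the SFTs one at a time, the $n$-th one at stage $n$.

* If the $n$-th SFT has a finite-orbit point on $\Gamma_{n-1}$, we choose one, together with a finite-index normal subgroup fixing it, and force *all later kernels* into that subgroup. The point then descends to the limit.
* If it has none, we do nothing. We must then make sure that the SFT is empty on the limit. The limit will be amenable, so a nonempty SFT there carries an invariant measure, and by Lemma 1(a) the SFT on $\Gamma_{n-1}$ then carries one. The next section shows that on a good group an invariant measure produces a finite-orbit point, which is a contradiction.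

So we need two tools: the passage from measures to finite orbits (Section 5), and a way of passing to a further good quotient with kernel inside a prescribed finite-index subgroup (Section 6).

## 5. From an invariant measure to a finite orbit

On $\mathbb Z$ we found a periodic point by closing up a walk into a cycle. On a free group of rank $k\ge2$ one has $k$ kinds of arrows that must be closed up *simultaneously* on a finite set, and Test 4 shows that this can be impossible. An invariant measure makes the counts match.

**Lemma 4.** Let $\Gamma$ be good and $F$ a finite pattern set. If $X_F(\Gamma)$ carries a $\Gamma$-invariant Borel probability measure, then $X_F(\Gamma)$ contains a point with finite orbit.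

*Proof.* **Step 1: reduction to a free group.** We pass to a finite-index free subgroup, at the price of a larger alphabet. Let $N=\ker\sigma$, a free normal subgroup of finite index with finite basis $b_1,\dots,b_k$ (Lemma 3). Write $\Gamma=\bigsqcup_{\theta\in\Theta}N\theta$ with $\Theta$ finite, and put $C=A^\Theta$. The map
$$\Psi:A^\Gamma\to C^N,\qquad\Psi(x)(n)(\theta)=x(n\theta)$$
is a homeomorphism. It is $N$-equivariant, since $(l\cdot x)(n\theta)=x(l^{-1}n\theta)$ for $l\in N$. A pattern $p=\{(w_i,\alpha_i)\}$ occurs in $x$ at $n\theta$ iff $x(n\theta\bar w_i)=\alpha_i$ for all $i$. Writing $\theta\bar w_i=\nu_i\theta_i$ with $\nu_i\in N$, $\theta_i\in\Theta$, this says $\Psi(x)(n\nu_i)(\theta_i)=\alpha_i$ for all $i$. Let $D\subseteq N$ be a ball about $1$ in the word metric of the basis, of radius at least $1$, containing all the finitely many $\nu_i$ that arise from $p\in F$, $\theta\in\Theta$. Let $P\subseteq C^D$ be the set of $c$ such that for no $p\in F$, $\theta\in\Theta$ do we have $c(\nu_i)(\theta_i)=\alpha_i$ for all $i$. Then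
$$Y:=\Psi(X_F(\Gamma))=\{y\in C^N:\ (n^{-1}\cdot y)|_D\in P\text{ for all }n\in N\}.$$
The given measure, pushed forward by $\Psi$, is an $N$-invariant probability measure $\mu$ on $Y$. It suffices to find $y\in Y$ with finite $N$-orbit: its $N$-stabilizer has finite index in $N$, hence in $\Gamma$, so $\Psi^{-1}(y)$ has finite $\Gamma$-orbit.

**Step 2: recoding by arrows.** We replace the condition on balls by conditions along single generators, as in Test 2. For $c,c'\in P$ write $c\to_ic'$ if $c(b_ih)=c'(h)$ whenever $h,b_ih\in D$. Suppose $z:N\to P$ satisfies $z(g)\to_iz(gb_i)$ for all $g\in N$ and all $i$, and put $y(g)=z(g)(1)$. We claim that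
$$z(g)(h)=y(gh)\qquad(g\in N,\ h\in D).$$
Induct on $|h|$. The case $h=1$ is the definition. Otherwise write $h=sh'$ reduced, with $s=b_i^{\pm1}$ and $|h'|=|h|-1$, so $h'\in D$.

If $s=b_i$, then $z(g)\to_iz(gb_i)$ together with $h',b_ih'\in D$ gives $z(g)(h)=z(gb_i)(h')$.

If $s=b_i^{-1}$, then $z(gb_i^{-1})\to_iz(g)$. Apply this with the element $h=b_i^{-1}h'\in D$, for which $b_ih=h'\in D$. It gives $z(gb_i^{-1})(h')=z(g)(h)$.

In both cases $z(g)(h)=z(gs)(h')=y(gsh')=y(gh)$ by induction. This proves the claim. Hence $(g^{-1}\cdot y)|_D=z(g)\in P$ for all $g$, so $y\in Y$.

**Step 3: the measure gives integer weights.** For $c,c'\in P$ put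
$$m(c)=\mu\{y:y|_D=c\},\qquad q_i(c,c')=\mu\{y:\ y|_D=c,\ (b_i^{-1}\cdot y)|_D=c'\}.$$
If $y$ belongs to the second set and $h,b_ih\in D$, then $c(b_ih)=y(b_ih)=(b_i^{-1}\cdot y)(h)=c'(h)$. So $q_i(c,c')=0$ unless $c\to_ic'$. Since $y|_D$ and $(b_i^{-1}\cdot y)|_D$ lie in $P$ for all $y\in Y$, and $\mu$ is invariant,
$$\sum_{c'}q_i(c,c')=m(c),\qquad\sum_cq_i(c,c')=m(c'),\qquad\sum_cm(c)=1.\tag{1}$$
This linear system has rational coefficients and a nonnegative real solution, with $q_i(c,c')=0$ unless $c\to_ic'$. It then has a nonnegative rational solution with the same vanishing. To see this, set to $0$ all variables that vanish in the real solution. The rational solutions of the remaining equations are dense among the real ones, and a rational solution close enough to the given one is positive in the remaining variables. Multiply by a common denominator. We obtain nonnegative integers $m(c)$, $q_i(c,c')$ that satisfy the first two equations of (1), with $q_i(c,c')=0$ unless $c\to_ic'$, and with $m\ne0$.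

**Step 4: a finite model.** Let $V$ be a finite set with a coloring $\mathrm{col}:V\to P$ that has exactly $m(c)$ points of color $c$; $V$ is nonempty. Fix $i$. Partition each color class $c$ into parts of sizes $q_i(c,c')$, $c'\in P$, which is possible by the first equation of (1). Independently, partition each color class $c'$ into parts of sizes $q_i(c,c')$, $c\in P$, which is possible by the second. Match the part $(c,c')$ of the first kind bijectively with the part $(c,c')$ of the second kind. This is a permutation $\pi_i$ of $V$ with $\mathrm{col}(v)\to_i\mathrm{col}(\pi_i(v))$ for all $v$.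

As $N$ is free on the $b_i$, it acts on $V$ from the right by $v\cdot b_i=\pi_i(v)$. Fix $v_0\in V$ and put $z(g)=\mathrm{col}(v_0\cdot g)$. Then $z(gb_i)=\mathrm{col}(\pi_i(v_0\cdot g))$, so $z(g)\to_iz(gb_i)$, and Step 2 gives $y\in Y$. For $h$ in the stabilizer of $v_0$, which has finite index in $N$, $z(hg)=z(g)$. So $y(hg)=y(g)$ for all $g$, which means $h^{-1}\cdot y=y$. Thus $y$ has finite $N$-orbit. $\square$

## 6. A smaller good quotient with prescribed kernel

**Lemma 5 (step).** Let $\Gamma$ be good, $N\lhd\Gamma$ of finite index, $M\in\mathbb N$. There is a good group $\Gamma'$ and a marked map $\Gamma\to\Gamma'$ that is not injective, has kernel contained in $N$, and is such that $\langle a_0,\dots,a_M\rangle$ is finite in $\Gamma'$. Moreover the datum of $\Gamma'$ can be taken with $m'\ge M$.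

The idea is to divide $\Gamma$ by a huge normal subgroup $R\subseteq N$ that makes $E$ locally finite, and then to keep only finitely many of the new relations.

*Proof.* **Step 1: the quotient $E/R$ is infinite and locally finite.** Replacing $N$ by $N\cap\ker\sigma$ we may assume $N\cap K=1$. Let $U=N\cap E$, free of infinite rank by Lemma 3(b), and let $R=[U,U]U^2$ be the subgroup generated by all commutators and squares of $U$. $U$ is normal in $\Gamma$ and $R$ is characteristic in $U$, so $R\lhd\Gamma$. Clearly $R\subseteq N$. The group $U/R$ is an infinite elementary abelian 2-group, and $E/U$ embeds in the finite group $\Gamma/N$. So $E/R$ is infinite. Let $H\le E/R$ be f.g. Then $H\cap(U/R)$ has finite index in $H$, hence is f.g., hence is finite (an f.g. elementary abelian 2-group). So $H$ is finite.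

**Step 2: an element of infinite order that will be killed.** Choose $1\ne u\in U$; it lies in $\langle a_{-j},\dots,a_j\rangle$ for some $j$. Then $u_1=t^jut^{-j}$ lies in $U\cap\langle a_0,\dots,a_{2j}\rangle$. It is nontrivial, so it has infinite order because $U$ is free.

**Step 3: the new datum.** Let $m'\ge\max(m,M,2j,1)$. Let bars denote images in $\Gamma/R$, and put
$$K'=\langle\bar a_0,\dots,\bar a_{m'}\rangle,\qquad K'^-=\langle\bar a_0,\dots,\bar a_{m'-1}\rangle,\qquad K'^+=\langle\bar a_1,\dots,\bar a_{m'}\rangle.$$
These are f.g. subgroups of $E/R$, hence finite. Conjugation by $\bar t$ is an isomorphism $K'^-\to K'^+$ with $\bar a_i\mapsto\bar a_{i+1}$. Suppose $K'^-=K'$. Then $K'^+\le K'=K'^-$ and $|K'^+|=|K'^-|$, so $K'^+=K'^-$, that is, $\bar t$ normalizes $K'^-$. As $K'^-$ contains $\bar a_0$, it contains all $\bar a_i$, $i\in\mathbb Z$, so $E/R=K'^-$ is finite. This contradicts Step 1. So $(K';\bar a_0,\dots,\bar a_{m'})$ is a good datum. Let $\Gamma'$ be its good group.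

**Step 4: the maps.** The defining relators of $\Gamma$ hold in $\Gamma'$: the elements $a_0,\dots,a_m$ of $\Gamma'$ are $\bar a_0,\dots,\bar a_m\in K'$ (recall $m\le m'$), and these satisfy $\mathrm{Rel}(K)$. The defining relators of $\Gamma'$ hold in $\Gamma/R$ by construction. So there are marked maps $\Gamma\to\Gamma'\to\Gamma/R$ whose composition is the quotient map, and $\ker(\Gamma\to\Gamma')\subseteq R\subseteq N$. In $\Gamma'$, $\langle a_0,\dots,a_M\rangle$ is contained in the finite group $K'$. Finally, $u_1\in\langle a_0,\dots,a_{2j}\rangle$ maps into $K'$. So $u_1^{|K'|}$, which is nontrivial in $\Gamma$, becomes trivial in $\Gamma'$. $\square$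

*Example.* Let $\Gamma=\Gamma_0=\langle a,t\mid a^2\rangle$ and let $N$ be the kernel of $\Gamma_0\to\mathbb Z/2$, $a\mapsto1$, $t\mapsto0$. Then $E$ is the free product of the groups $\langle a_i\rangle\cong\mathbb Z/2$, and $U$ is the kernel of $E\to\mathbb Z/2$, $a_i\mapsto1$. It is free on the elements $a_0a_i$, $i\ne0$. In $E/R$ the element $a_0$ conjugates $a_0a_i$ to $a_ia_0=(a_0a_i)^{-1}=a_0a_i$. So $E/R$ is elementary abelian, with basis $(a_i)_{i\in\mathbb Z}$, and $\Gamma'$ is the group of example (2) with $m'$ in place of $m$. The element $u_1=a_1a_2$ has infinite order in $\Gamma_0$, and $u_1^2=[a_1,a_2]$ is among the elements killed.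

## 7. The limit groups $G_\varepsilon$

Enumerate all DP inputs over $S=\{a,t\}$, with alphabets $\{1,\dots,k\}$, as $F_1,F_2,\dots$. Every SFT is, up to renaming letters, one of the $X_{F_n}$. Fix $\varepsilon\in\{0,1\}^{\mathbb N}$. Start with $\Gamma_0=\langle a,t\mid a^2\rangle$ and $N_0=\Gamma_0$. Given a good group $\Gamma_{n-1}$ and a finite-index $N_{n-1}\lhd\Gamma_{n-1}$, do the following.

1. (*Protect a point.*) If $X_{F_n}(\Gamma_{n-1})$ contains a finite-orbit point, choose one, $x_n$, and a finite-index normal subgroup $N_x\lhd\Gamma_{n-1}$ fixing it, for instance the core of its stabilizer. Let $N'=N_{n-1}\cap N_x$. Otherwise let $N'=N_{n-1}$.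
2. (*Find a word to decide about.*) Apply Lemma 5 to $(\Gamma_{n-1},N',n)$. This gives a good group $\Gamma^{(0)}$ and a word $v_n$ that is nontrivial in $\Gamma_{n-1}$ and trivial in $\Gamma^{(0)}$.
3. (*Write the bit.*) If $\varepsilon_n=0$, put $N''=N'$ and $\Gamma_n=\Gamma^{(0)}$. If $\varepsilon_n=1$, choose a finite-index $N'''\lhd\Gamma_{n-1}$ not containing $v_n$ (Lemma 3(c)), put $N''=N'\cap N'''$, and let $\Gamma_n$ be given by Lemma 5 applied to $(\Gamma_{n-1},N'',n)$.
4. (*Pass the protection on.*) Let $N_n$ be the image of $N''$ in $\Gamma_n$. Since $\ker(\Gamma_{n-1}\to\Gamma_n)\subseteq N''$, the preimage of $N_n$ in $\Gamma_{n-1}$ is exactly $N''$, which is contained in $N_{n-1}$.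

The choices in items 1–2 at stage $n$ are made by a fixed rule that depends only on $\varepsilon_1,\dots,\varepsilon_{n-1}$. Those in item 3 depend also on $\varepsilon_n$.

Let $I_n=\ker(\Gamma_0\to\Gamma_n)$, $I=\bigcup_nI_n$, and
$$G_\varepsilon=\Gamma_0/I=\varinjlim\Gamma_n.$$

**Step 1: all later kernels stay inside the protected subgroups.** Let $\hat N_n\supseteq I_n$ be the preimage of $N_n$ in $\Gamma_0$. By item 4, $\hat N_n\subseteq\hat N_{n-1}$. For $l\ge n$ we get $I_l\subseteq\hat N_l\subseteq\hat N_n$, and the $I_l$ increase with $l$. So
$$I\subseteq\hat N_n\quad\text{for all }n;\qquad\text{equivalently, at stage }n,\quad\ker(\Gamma_{n-1}\to G_\varepsilon)\subseteq N''.\tag{2}$$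
For the equivalence, note that $\hat N_n$ is also the preimage in $\Gamma_0$ of $N''\lhd\Gamma_{n-1}$, and that $\ker(\Gamma_{n-1}\to G_\varepsilon)$ is the image of $I$.

**Step 2: structure of $G_\varepsilon$.** This step gives amenability and the failure of finite presentability. The maps $\Gamma_n\to\mathbb Z$ are compatible, so $G_\varepsilon$ maps onto $\mathbb Z$ with $a\mapsto 0$, $t\mapsto 1$. Its kernel is $L=\bigcup_j\langle a_{-j},\dots,a_j\rangle$. Each $\langle a_{-j},\dots,a_j\rangle$ is conjugate to $\langle a_0,\dots,a_{2j}\rangle$, which is finite already in $\Gamma_n$ for $n=\max(2j,1)$, by Lemma 5 with $M=n$. So $L$ is locally finite and $G_\varepsilon$ is (locally finite)-by-$\mathbb Z$. Locally finite groups and $\mathbb Z$ are amenable, and extensions of amenable groups by amenable groups are amenable. So $G_\varepsilon$ is amenable.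

If $G_\varepsilon$ were finitely presented, then $I$ would be the normal closure in $\Gamma_0$ of finitely many elements. These would all lie in some $I_n$, whence $I=I_n$ and $\Gamma_n\to\Gamma_{n+1}$ would be injective. This contradicts Lemma 5, from which every $\Gamma_{n+1}$ is obtained. So $G_\varepsilon$ is not finitely presented. In particular it is not virtually free, because f.g. virtually free groups are finitely presented.

**Step 3: no weakly aperiodic SFT.** Let $X_F(G_\varepsilon)\ne\emptyset$, with $F=F_n$ after renaming letters. $G_\varepsilon$ is countable and amenable and acts continuously on the nonempty compact metrizable space $X_F(G_\varepsilon)$. So this space carries an invariant probability measure. By Lemma 1(a), $X_{F_n}(\Gamma_{n-1})$ carries one. By Lemma 4, $X_{F_n}(\Gamma_{n-1})$ has a finite-orbit point. So item 1 of stage $n$ chose $x_n$, fixed by $N_x\supseteq N''$. By (2), $\ker(\Gamma_{n-1}\to G_\varepsilon)\subseteq N''\subseteq N_x$. By Lemma 1(b), $x_n$ descends to a finite-orbit point of $X_F(G_\varepsilon)$. So no SFT on $G_\varepsilon$ is weakly aperiodic.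

The second half of the argument starts from any finite-orbit point on $\Gamma_{n-1}$, so we have also proved
$$X_{F_n}(G_\varepsilon)\ne\emptyset\iff X_{F_n}(\Gamma_{n-1})\text{ contains a finite-orbit point}.\tag{3}$$

**Step 4: different $\varepsilon$ give different sets of trivial words.** Let $\varepsilon\ne\varepsilon'$ first differ at $n$. Both constructions have the same $\Gamma_{n-1}$, $N'$ and $v_n$. In the one with $n$-th bit $0$, $v_n=1$ in $\Gamma_n=\Gamma^{(0)}$, hence in the limit. In the one with $n$-th bit $1$, $v_n\notin N'''\supseteq N''\supseteq\ker(\Gamma_{n-1}\to G)$ by (2), where $G$ is its limit. So $v_n\ne1$ in that limit.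

**Step 5: undecidability.** Only countably many sets of words are decidable. By Step 4, all but countably many $G_\varepsilon$ have undecidable word problem, hence undecidable DP by Lemma 2. By Step 3 none of them admits a weakly aperiodic SFT. This proves Theorem 1 and disproves the conjecture. $\blacksquare$

## 8. Running the construction on a computer with oracle $\varepsilon$

We prove Theorem 2 by making all choices of Section 7 algorithmic. A good group is encoded by its datum; whether a finite group with a tuple is a good datum is a finite check. A finite-index normal subgroup $N\lhd\Gamma$ is encoded by the finite marked group $\Gamma/N$. An intersection $N_1\cap N_2$ is encoded by the subgroup of $\Gamma/N_1\times\Gamma/N_2$ generated by the pairs of corresponding generators. The subgroup $N_n$ in item 4 has the same code as $N''$, since $\Gamma_n/N_n\cong\Gamma_{n-1}/N''$ as marked groups.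

**Step 1: the word problem of good groups is uniformly decidable.** Given a datum and a word, enumerate the consequences of the finitely many relators. In parallel, enumerate the finite marked groups in which the relators hold, looking for one where the word is nontrivial. By Lemma 3(c) one of the searches succeeds.

**Step 2: item 1 is decidable.** Given a good $\Gamma$ and $F$, we must decide whether $X_F(\Gamma)$ has a finite-orbit point. The positive answer is semidecidable: by the remark after Lemma 1, search for a finite marked quotient $Q$ of $\Gamma$ and a point of $X_F(Q)$. If found, its pullback is taken as $x_n$ and $\ker(\Gamma\to Q)$ as $N_x$.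

For the negative answer, note that a finite-orbit point gives an invariant measure (the uniform measure on its orbit). By Lemma 4, conversely, an invariant measure gives a finite-orbit point. So the negative answer means that $X_F(\Gamma)$ carries no invariant measure, and we semidecide this as follows. Let $B_r$ be the $r$-ball in $\Gamma$, computable by Step 1, and let $r$ exceed all word lengths in $F$. Let $\mathrm{LP}_r$ be the rational linear program for probability weights $\mu_r$ on those $u\in A^{B_r}$ that contain no $p\in F$ at $1$, with the equations
$$\mu_r\{u:\ u|_{B_{r-1}}=u'\}=\mu_r\{u:\ u(sh)=u'(h)\ \text{for all }h\in B_{r-1}\}\qquad(u'\in A^{B_{r-1}},\ s\in S\cup S^{-1}).\tag{4}$$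
We claim that $X_F(\Gamma)$ carries an invariant measure iff $\mathrm{LP}_r$ is feasible for all such $r$.

If $\mu$ is an invariant measure on $X_F(\Gamma)$, its marginals on the balls solve all $\mathrm{LP}_r$. Indeed the right side of (4) is the measure of $\{x:(s^{-1}\cdot x)|_{B_{r-1}}=u'\}$.

Conversely, suppose all $\mathrm{LP}_r$ are feasible. The restriction of a solution of $\mathrm{LP}_{r}$ to $B_{r-1}$ solves $\mathrm{LP}_{r-1}$, provided $r-1$ still exceeds the word lengths: sum (4) over all $u'$ that extend a given $u''\in A^{B_{r-2}}$. The solution sets are nonempty and compact, so by compactness there is a family of solutions, one for each $r$, consistent under restriction. By Kolmogorov extension it comes from a probability measure $\mu$ on $A^\Gamma$. By (4), $\mu$ and its translate by $s^{-1}$ agree on all cylinder sets, for every $s\in S\cup S^{-1}$, so $\mu$ is $\Gamma$-invariant. For $p\in F$ the event "$x$ contains $p$ at $1$" has measure $0$. By invariance so does "$x$ contains $p$ at $g$" for every $g$. As $\Gamma$ is countable, $\mu(X_F(\Gamma))=1$.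

So the negative answer holds iff some $\mathrm{LP}_r$ is infeasible, and feasibility of a rational linear program is decidable. Run both searches in parallel.

**Step 3: items 2 and 3 are computable.** For item 2, search for a good datum with $m'\ge n$, with good group $\Gamma'$, and a word $v_n$ such that

* the relators of $\Gamma_{n-1}$ hold in $\Gamma'$,
* the relators of $\Gamma'$ hold in the finite group $\Gamma_{n-1}/N'$,
* $v_n$ is nontrivial in $\Gamma_{n-1}$ and trivial in $\Gamma'$.

All these conditions can be checked by Step 1. They imply everything that Section 7 used about $\Gamma^{(0)}$. The first gives a marked map $\Gamma_{n-1}\to\Gamma'$. The second gives a marked map $\Gamma'\to\Gamma_{n-1}/N'$, so that the kernel of the first map lies in $N'$. The third gives non-injectivity. The bound $m'\ge n$ makes $\langle a_0,\dots,a_n\rangle$ finite in $\Gamma'$. The search succeeds because Lemma 5 provides such an object: there the relators of $\Gamma'$ hold in $\Gamma_{n-1}/R$, hence in its quotient $\Gamma_{n-1}/N'$. In item 3 with $\varepsilon_n=1$, search for a finite marked quotient $\Gamma_{n-1}/N'''$ in which $v_n$ is nontrivial. Then repeat the search above with $N''$ in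 place of $N'$, with some word that is nontrivial in $\Gamma_{n-1}$ and trivial in $\Gamma'$. Always taking the first success makes this a fixed rule as required in Section 7.

**Step 4: the degrees.** By Steps 1–3, $(\Gamma_n,N_n)$ is computable uniformly from $\varepsilon_1,\dots,\varepsilon_n$. Given a DP input, find $n$ such that it is $F_n$, compute $\Gamma_{n-1}$ from $\varepsilon$, and decide by Step 2 whether $X_{F_n}(\Gamma_{n-1})$ has a finite-orbit point. By (3) this answers whether $X_{F_n}(G_\varepsilon)\ne\emptyset$. So $\mathrm{DP}(G_\varepsilon)\le_T\varepsilon$.

Conversely, given $\mathrm{WP}(G_\varepsilon)$, recover the bits one after another. From $\varepsilon_1,\dots,\varepsilon_{n-1}$ compute $v_n$. By Step 4 of Section 7, $\varepsilon_n=0$ iff $v_n=1$ in $G_\varepsilon$. Together with Lemma 2,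
$$\varepsilon\le_T\mathrm{WP}(G_\varepsilon)\le_T\mathrm{DP}(G_\varepsilon)\le_T\varepsilon.$$
If $\varepsilon$ is computable, then DP of $G_\varepsilon$ is decidable, while $G_\varepsilon$ is amenable, not virtually free, and without weakly aperiodic SFT by Section 7. This proves Theorem 2. $\blacksquare$

**Remark.** In these counterexamples DP is undecidable because the word problem is. The argument does not settle whether a counterexample with decidable word problem exists. By Theorem 3, such a group would have to be one for which $\mathrm{FQ}(G)$ is not recursively enumerable.
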